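\title{Linear Orders Minimize the Cost of Tournament Arrangements}

\begin{abstract}
A tournament arrangement of a graph $G$ is a tournament on its vertex set. Its cost is the number of edges of $G$ plus, for each edge, the number of directed paths of length 2 in the tournament that join the two ends. For transitive tournaments this is the usual cost of a linear arrangement. We prove the conjecture of Pelsmajer, Schaefer and \v{S}tefankovi\v{c} that the minimum cost is always attained by a linear arrangement. The proof is an averaging argument: one step of quicksort with a uniformly random pivot does not increase the expected cost, because the cut function of a graph is submodular. The same argument covers vertex weights, direction-dependent edge weights and arbitrary submodular functions. It also gives a stability estimate and a description of all tournaments of minimum cost.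
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite simple graph with $n=|V|\ge 1$ vertices. A \emph{linear arrangement} of $G$ is a bijection $\varphi\colon V\to\{1,\dots,n\}$, and its cost is the total length $\sum_{uv\in E}|\varphi(u)-\varphi(v)|$ of the edges. The length of an edge is one more than the number of vertices placed between its ends. This description uses only the relation ``$w$ lies between $u$ and $v$'', which still makes sense when the order is replaced by an arbitrary choice of direction for each pair of vertices.

A \emph{tournament} $T$ on $V$ is a directed graph with exactly one arc between any two vertices; we write $u\to v$ if this arc goes from $u$ to $v$. Let $T(u,v)$ be the number of directed paths of length 2 from $u$ to $v$, that is, the number of vertices $w$ with $u\to w\to v$. A \emph{tournament arrangement} of $G$ is a tournament $T$ on $V$, and its \emph{cost} is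
\[
\operatorname{cost}(T)=|E|+\sum_{uv\in E}\bigl(T(u,v)+T(v,u)\bigr),
\]
where each unordered edge $uv$ is counted once.

A tournament is \emph{transitive} if $u\to v\to w$ implies $u\to w$. The implication fails exactly when $u\to v\to w\to u$, so $T$ is transitive if and only if it has no \emph{cyclic triangle}, that is, no directed cycle on three vertices. A transitive tournament is a linear order on $V$, and it corresponds to the bijection $\varphi$ with $u\to v$ if and only if $\varphi(u)<\varphi(v)$. If $\varphi(u)<\varphi(v)$, then $T(u,v)=\varphi(v)-\varphi(u)-1$ and $T(v,u)=0$, so $\operatorname{cost}(T)=\sum_{uv\in E}|\varphi(u)-\varphi(v)|$. We therefore identify linear arrangements with transitive tournaments, and we write $\operatorname{LA}(G)$ for the minimum cost of a linear arrangement. The question is whether the additional freedom of a tournament can lower the minimum.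

To guess the answer, sort the paths of length 2 by the three vertices that they span. A cyclic triangle contains three such paths, one joining each pair of its vertices, so it pays for every edge of $G$ inside it. A transitive triple $a\to b\to c$, $a\to c$ contains one such path, and it pays only for the edge $ac$, if that edge is present. On a fixed set of three vertices the cyclic orientation is thus at least as expensive as any transitive one. For $G=K_n$ this settles the matter: if $T$ has $t(T)$ cyclic triangles, then
\begin{equation}\label{eq:Kn}
\operatorname{cost}(T)=\binom n2+\Bigl(\binom n3-t(T)\Bigr)+3t(T)=\binom{n+1}{3}+2t(T).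
\end{equation}
So the minimum cost of a tournament arrangement of $K_n$ is $\binom{n+1}{3}$, a result of Pelsmajer, Schaefer and \v{S}tefankovi\v{c}, and it equals $\operatorname{LA}(K_n)$. They conjectured that for every graph the minimum cost of a tournament arrangement is achieved by a linear arrangement; the problem is posed in \cite{prague}. We prove the conjecture.

\begin{theorem}\label{thm:main}
Let $G=(V,E)$ be a finite simple graph. For every tournament $T$ on $V$ there is a transitive tournament $L$ on $V$ with $\operatorname{cost}(L)\le\operatorname{cost}(T)$. Hence the minimum cost of a tournament arrangement of $G$ is achieved by a linear arrangement.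
\end{theorem}

For a general graph the comparison triple by triple is not a proof. Reversing one arc of a cyclic triangle repairs that triangle, but it changes all $n-2$ triples that contain the arc, and in a transitive triple it may change which pair is charged. We avoid choosing the arcs to reverse. In Section~\ref{sec:cuts} we write the cost as a sum of cuts of $G$, one for each vertex. In Section~\ref{sec:pivot} we attach to each vertex $w$ a tournament $T_w$, the result of one quicksort step with pivot $w$. A single pivot can raise the cost, but the average over all pivots cannot (Section~\ref{sec:average}), and this proves Theorem~\ref{thm:main}. The argument uses little about graphs, and Theorem~\ref{thm:weights} extends the result to weights and to submodular functions. The averaging step is an exact identity with a nonnegative error term; reading off this term gives a stability estimate and a characterization of all optimal tournaments (Theorem~\ref{thm:optimal}).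

\section{The cost as a sum of cuts}\label{sec:cuts}

For a tournament $T$ on $V$ and $w\in V$ let $N^-_T(w)=\{u: u\to w\}$ and $N^+_T(w)=\{v: w\to v\}$ be the in- and out-neighborhoods of $w$ in $T$. We drop the subscript when $T$ is clear. The sets $N^-(w)$, $\{w\}$, $N^+(w)$ partition $V$. For disjoint $A,B\subseteq V$ let $e(A,B)$ be the number of edges of $G$ between $A$ and $B$, and write $e(u,A)=e(\{u\},A)$. The \emph{cut function} of $G$ is $d(X)=e(X,V\setminus X)$.

\begin{lemma}\label{lem:cost}
For every tournament $T$ on $V$,
\begin{equation}\label{eq:cost}
\operatorname{cost}(T)=|E|+\sum_{w\in V}e\bigl(N^-(w),N^+(w)\bigr)=\sum_{w\in V}d\bigl(N^-(w)\bigr).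
\end{equation}
\end{lemma}

\begin{proof}
For an edge $uv$, the number $T(u,v)+T(v,u)$ counts the vertices $w$ such that one of $u,v$ lies in $N^-(w)$ and the other in $N^+(w)$. Summing over $w$ first gives the first equality. For the second, the complement of $N^-(w)$ is $\{w\}\cup N^+(w)$, so $d(N^-(w))=e(w,N^-(w))+e(N^-(w),N^+(w))$. An edge $uw$ of $G$ with $u\to w$ is counted in $e(w,N^-(w))$ and not in $e(u,N^-(u))$, so $\sum_w e(w,N^-(w))=|E|$.
\end{proof}

For a linear order the sets $N^-(w)$ are the initial segments of sizes $0,1,\dots,n-1$; they form a chain under inclusion. In an arbitrary tournament they need not be nested, and the failure is located exactly at the cyclic triangles. Indeed, let $u\to w$, and put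
\begin{equation}\label{eq:XYPQ}
X=N^-(u),\qquad Y=N^-(w),\qquad P=X\setminus Y,\qquad Q=Y\setminus X .
\end{equation}
Then $u\in Y$, $u\notin X$ and $w\notin X\cup Y$. A vertex $x$ lies in $P$ if and only if $x\to u$ and $w\to x$. A vertex $y$ lies in $Q$ if and only if $y\to w$ and either $y=u$ or $u\to y$. Thus
\begin{equation}\label{eq:PQ}
P=\{x: u\to w\to x\to u\},\qquad Q=\{u\}\cup Q',\qquad Q'=\{y: u\to y\to w\},
\end{equation}
and $X\subseteq Y$ holds if and only if the arc $u\to w$ lies on no cyclic triangle.

So we must compare a sum of cuts over a family of sets with a sum of cuts over a chain. The tool for this is submodularity. A function $f\colon 2^V\to\mathbb R$ is \emph{submodular} if $f(X\cap Y)+f(X\cup Y)\le f(X)+f(Y)$ for all $X,Y\subseteq V$. For cut functions the difference of the two sides is explicit. We state it for directed weights, which we need in Section~\ref{sec:weights}. For $c\colon V\times V\to\mathbb R$ and disjoint $A,B\subseteq V$ let $c(A,B)=\sum_{a\in A,\,b\in B}c(a,b)$, and let $d_c(X)=c(X,V\setminus X)$.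

\begin{lemma}\label{lem:submod}
Let $X,Y\subseteq V$ be arbitrary sets, $P=X\setminus Y$ and $Q=Y\setminus X$. Then
\[
d_c(X)+d_c(Y)-d_c(X\cap Y)-d_c(X\cup Y)=c(P,Q)+c(Q,P).
\]
In particular, $d(X)+d(Y)-d(X\cap Y)-d(X\cup Y)=2e(P,Q)\ge 0$.
\end{lemma}

\begin{proof}
Let $I=X\cap Y$ and $O=V\setminus(X\cup Y)$, so that $I,P,Q,O$ partition $V$. Since $c(A,B)$ is additive in each argument,
\begin{align*}
d_c(X)&=c(I,Q)+c(I,O)+c(P,Q)+c(P,O),\\
d_c(Y)&=c(I,P)+c(I,O)+c(Q,P)+c(Q,O),\\
d_c(X\cap Y)&=c(I,P)+c(I,Q)+c(I,O),\\
d_c(X\cup Y)&=c(I,O)+c(P,O)+c(Q,O).
\end{align*}
Subtracting the last two lines from the sum of the first two leaves $c(P,Q)+c(Q,P)$. For the last statement take $c(a,b)=1$ if $ab\in E$ and $c(a,b)=0$ otherwise; then $c(A,B)=e(A,B)$ and $d_c=d$.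
\end{proof}

Lemma~\ref{lem:submod} suggests a move: for an arc $u\to w$, give $u$ the in-neighborhood $X\cap Y$ and $w$ the in-neighborhood $X\cup Y$. The two terms of \eqref{eq:cost} that belong to $u$ and $w$ then do not increase in total. But the move reverses the arcs $x\to u$ and $w\to x$ for $x\in P$, and so it alters $N^-(x)$ for these $x$, over which we have no control. The way out is to let $X\cap Y$ and $X\cup Y$ appear in two different tournaments, for all arcs at the same time.

\section{Pivoting}\label{sec:pivot}

\begin{definition}
For $w\in V$ let $T_w$ be the tournament obtained from $T$ by directing all arcs between $N^-_T(w)$ and $N^+_T(w)$ from $N^-_T(w)$ to $N^+_T(w)$ and leaving all other arcs unchanged. We say that $T_w$ arises from $T$ by a \emph{pivot at $w$}.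
\end{definition}

This is the first step of quicksort when $T$ answers the comparisons: the vertices that point to $w$ are placed before $w$, and the others after it.

On three vertices let $T$ be the cyclic triangle $a\to b\to c\to a$. Its in-neighborhoods are the three singletons, so $\operatorname{cost}(T)$ is the sum of the degrees in $G$, namely $2|E|$. The pivot at $a$ gives the order $c,a,b$, of cost $d(\emptyset)+d(\{c\})+d(\{c,a\})=\deg c+\deg b$. The three pivots cost $4|E|$ together, less than $3\operatorname{cost}(T)=6|E|$ unless $G$ is empty. Here no single pivot raises the cost. This changes on four vertices, and there the mechanism of the proof becomes visible.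

\begin{example}\label{ex:four}
Let $V=\{1,2,3,4\}$, let $i\to j$ for $i<j$ except that $4\to1$, and let $G$ have the single edge $12$. Then $d(X)=1$ if $X$ contains exactly one of $1,2$, and $d(X)=0$ otherwise. The pivots at $1,2,3,4$ give the orders $4123$, $1234$, $1234$, $2341$. The table lists the in-neighborhood of each vertex, with $124$ standing for $\{1,2,4\}$, and the cost from \eqref{eq:cost}.
\[
\begin{array}{c|cccc|c}
 & N^-(1) & N^-(2) & N^-(3) & N^-(4) & \operatorname{cost}\\ \hline
T   & 4 & 1 & 12 & 23 & 2\\ \hline
T_1 & 4 & 14 & 124 & \emptyset & 1\\
T_2 & \emptyset & 1 & 12 & 123 & 1\\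
T_3 & \emptyset & 1 & 12 & 123 & 1\\
T_4 & 234 & \emptyset & 2 & 23 & 3
\end{array}
\]
The pivot at $4$ raises the cost from $2$ to $3$, while the average over the four pivots is $3/2$. Consider the lower $4\times4$ array of sets. Its diagonal repeats the row of $T$. Two entries symmetric about the diagonal are the intersection and the union of the two corresponding entries in the row of $T$. For the arc $2\to4$, for instance, $X=\{1\}$ and $Y=\{2,3\}$; the entry in row $T_4$, column $2$ is $X\cap Y=\emptyset$, and the entry in row $T_2$, column $4$ is $X\cup Y=\{1,2,3\}$. By submodularity each symmetric pair costs at most $d(X)+d(Y)$, so the whole array costs at most four times the row of $T$. The pair for $2\to 4$ saves $d(X)+d(Y)-d(\emptyset)-d(\{1,2,3\})=2$, which is the entire difference between $4\cdot2$ and $1+1+1+3$.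
\end{example}

The pattern in the table is general.

\begin{lemma}\label{lem:pivot}
Let $T$ be a tournament on $V$.
\begin{itemize}
\item[(i)] $N^-_{T_w}(w)=N^-_T(w)$ for every $w\in V$.
\item[(ii)] If $u\to w$ in $T$, $X=N^-_T(u)$ and $Y=N^-_T(w)$, then $N^-_{T_w}(u)=X\cap Y$ and $N^-_{T_u}(w)=X\cup Y$.
\item[(iii)] Every cyclic triangle of $T_w$ is a cyclic triangle of $T$, and no cyclic triangle of $T_w$ contains $w$.
\item[(iv)] If $w$ lies on no cyclic triangle of $T$, then $T_w=T$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The arcs at $w$ are not changed.

(ii) Consider $T_w$, and recall that $u\in Y=N^-_T(w)$. The arc $u\to w$ remains, and all arcs between $u$ and $N^+_T(w)$ leave $u$. So the in-neighbors of $u$ lie in $Y$, where the arcs are those of $T$, and they form the set $X\cap Y$. Now consider $T_u$, and note that $w\in N^+_T(u)$. All of $X=N^-_T(u)$ points to $w$, so does $u$, and the arcs inside $N^+_T(u)$ are those of $T$. So the in-neighbors of $w$ form the set $X\cup\{u\}\cup(Y\cap N^+_T(u))$. This equals $X\cup Y$, because $u\in Y$ and $V\setminus X=\{u\}\cup N^+_T(u)$.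

(iii) In $T_w$ every arc between two of the sets $N^-_T(w)$, $\{w\}$, $N^+_T(w)$ goes from the earlier set in this list to the later one. A directed cycle cannot use such an arc, since it could not return. So a cyclic triangle of $T_w$ lies inside $N^-_T(w)$ or inside $N^+_T(w)$, where the arcs are those of $T$.

(iv) If the pivot reverses an arc $x\to y$, then $x\in N^+_T(w)$ and $y\in N_T^-(w)$, so $w\to x\to y\to w$ is a cyclic triangle of $T$.
\end{proof}

Let $t(T)$ be the number of cyclic triangles of $T$ and $Z(T)$ the set of vertices that lie on one. By (iii) and (iv),
\begin{equation}\label{eq:progress}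
t(T_w)<t(T)\ \text{ for } w\in Z(T),\qquad T_w=T\ \text{ for } w\notin Z(T).
\end{equation}

\section{Averaging over the pivot}\label{sec:average}

The count in Example~\ref{ex:four} used only that the cost is a sum of terms, each depending on one in-neighborhood. We carry it out in this generality, so that it also serves Section~\ref{sec:weights}. Let $m\colon V\to\mathbb R$, write $m(A)=\sum_{v\in A}m_v$, and for each $v\in V$ let $g_v$ be a real function on the subsets of $V\setminus\{v\}$. Put
\begin{equation}\label{eq:F}
F(T)=\sum_{v\in V}m_v\,g_v\bigl(N^-_T(v)\bigr).
\end{equation}
By Lemma~\ref{lem:cost}, the cost is the case $m\equiv1$, $g_v=d$. For an arc $u\to w$ of $T$, with $X=N_T^-(u)$ and $Y=N_T^-(w)$, define the \emph{defect}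
\[
\delta_T(u,w)=g_u(X)+g_w(Y)-g_u(X\cap Y)-g_w(X\cup Y).
\]
All four terms are defined, since $u\notin X$ and $w\notin X\cup Y$.

\begin{lemma}[Averaging identity]\label{lem:average}
For every tournament $T$ on $V$,
\[
m(V)\,F(T)=\sum_{w\in V}m_w\,F(T_w)+\sum_{u\to w}m_um_w\,\delta_T(u,w),
\]
where the last sum runs over all arcs of $T$.
\end{lemma}

\begin{proof}
Expanding both $m(V)F(T)$ and the first sum on the right over pairs $(w,v)$ gives
\[
m(V)F(T)-\sum_{w}m_wF(T_w)=\sum_{w\in V}\sum_{v\in V}m_wm_v\Bigl[g_v\bigl(N^-_T(v)\bigr)-g_v\bigl(N^-_{T_w}(v)\bigr)\Bigr].
\]
The terms with $v=w$ vanish by Lemma~\ref{lem:pivot}(i). The other terms come in pairs, one pair for each arc $u\to w$: the term for vertex $u$ and pivot $w$, and the term for vertex $w$ and pivot $u$. Both carry the factor $m_um_w$, and by Lemma~\ref{lem:pivot}(ii) their brackets are $g_u(X)-g_u(X\cap Y)$ and $g_w(Y)-g_w(X\cup Y)$. These add up to $\delta_T(u,w)$.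
\end{proof}

The pivot $w$ is weighted by $m_w$ precisely so that the two terms of a pair receive the same factor. If the defects are nonnegative and the weights positive, some pivot does not increase $F$. This alone is no progress, since that pivot might leave $T$ unchanged. By \eqref{eq:progress}, however, the idle pivots can be canceled from both sides of the identity, and the remaining ones destroy cyclic triangles.

\begin{proposition}\label{prop:reduce}
Suppose that $m_v\ge0$ for all $v\in V$ and that $\delta_T(u,w)\ge0$ for every tournament $T$ on $V$ and every arc $u\to w$ of $T$. Then for every tournament $T$ on $V$ there is a transitive tournament $L$ on $V$ with $F(L)\le F(T)$.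
\end{proposition}

\begin{proof}
First let all $m_v>0$. We use induction on $t(T)$. If $t(T)=0$, take $L=T$. Otherwise $Z=Z(T)$ is nonempty. Lemma~\ref{lem:average} gives $\sum_{w\in V}m_wF(T_w)\le m(V)F(T)$. For $w\notin Z$ we have $F(T_w)=F(T)$ by \eqref{eq:progress}; subtracting these terms leaves
\[
\sum_{w\in Z}m_wF(T_w)\le m(Z)\,F(T).
\]
Since the weights are positive, some $w\in Z$ satisfies $F(T_w)\le F(T)$. By \eqref{eq:progress}, $t(T_w)<t(T)$, and the induction hypothesis gives a transitive $L$ with $F(L)\le F(T_w)\le F(T)$.

If some $m_v$ vanish, then $m(Z)$ may be zero and the displayed inequality says nothing. In this case let $F_\varepsilon$ be the functional with weights $m_v+\varepsilon$, where $\varepsilon>0$. The defects do not depend on $m$, so $\min_LF_\varepsilon(L)\le F_\varepsilon(T)$, the minimum being over transitive $L$. The left side is a minimum of finitely many affine functions of $\varepsilon$, hence continuous. Letting $\varepsilon\to0$ gives $\min_LF(L)\le F(T)$.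
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $m\equiv1$ and $g_v=d$ for all $v$, so that $F=\operatorname{cost}$ by Lemma~\ref{lem:cost}. By Lemma~\ref{lem:submod} the defect of an arc $u\to w$ is $2e(P,Q)\ge0$, with $P,Q$ as in \eqref{eq:XYPQ}. Proposition~\ref{prop:reduce} gives the first statement. The second follows by applying the first to a tournament of minimum cost.
\end{proof}

\section{Weights, directions and submodular functions}\label{sec:weights}

The graph entered the proof only through the sign of the defect. This allows two extensions. In the first, a path $u\to w\to v$ is charged a weight $c(u,v)$, which may depend on the direction, times a weight $m_w$ of its middle vertex. In the second, the cut function is replaced by an arbitrary submodular function.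

\begin{theorem}\label{thm:weights}
Let $m\colon V\to\mathbb R_{\ge0}$. Each of the following functionals of $T$ attains its minimum over all tournaments on $V$ at a transitive tournament:
\begin{itemize}
\item[(a)] $\displaystyle\sum_{w\in V}m_w\sum_{u\to w\to v}c(u,v)$, for any $c\colon V\times V\to\mathbb R_{\ge0}$;
\item[(b)] $\displaystyle\sum_{w\in V}m_w\,f\bigl(N^-_T(w)\bigr)$, for any submodular $f\colon 2^V\to\mathbb R$.
\end{itemize}
In \textup{(a)}, the condition $c\ge0$ cannot be dropped.
\end{theorem}

With $m\equiv 1$, either part contains Theorem~\ref{thm:main}: by \eqref{eq:cost}, take $c$ to be the indicator function of the edges of $G$ in (a), which gives $\operatorname{cost}(T)-|E|$, or take $f=d$ in (b).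

\begin{proof}
Both functionals have the form \eqref{eq:F}, so by Proposition~\ref{prop:reduce} it suffices to show that the defects are nonnegative. In (b) we have $g_v=f$ for all $v$, and $\delta_T(u,w)\ge0$ is the definition of submodularity.

In (a) the inner sum is $c(N^-(w),N^+(w))$, so
\[
g_w(X)=c\bigl(X,V\setminus(X\cup\{w\})\bigr)=d_c(X)-c(X,w),
\]
where $c(X,w)=c(X,\{w\})$. In Lemma~\ref{lem:cost} the correction terms added up to the constant $|E|$. Here they add up to $\sum_wm_w\,c(N^-(w),w)$, which depends on $T$, so (a) does not reduce to (b) in the same way, and we must keep the corrections. Let $u\to w$, and let $X,Y,P,Q,Q'$ be as in \eqref{eq:XYPQ} and \eqref{eq:PQ}. Since $X$ is the disjoint union of $X\cap Y$ and $P$, and $X\cup Y$ is the disjoint union of $Y$ and $P$, we have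
\[
-c(X,u)+c(X\cap Y,u)=-c(P,u),\qquad -c(Y,w)+c(X\cup Y,w)=c(P,w).
\]
Together with Lemma~\ref{lem:submod} this gives
\[
\delta_T(u,w)=c(P,Q)+c(Q,P)-c(P,u)+c(P,w).
\]
The negative term is absorbed because $u\in Q$: we have $c(P,Q)=c(P,u)+c(P,Q')$. Hence $\delta_T(u,w)=c(P,Q')+c(Q,P)+c(P,w)$, which is nonnegative as $c\ge0$.

For the last statement let $|V|=3$, $m\equiv1$ and $c(u,v)=-1$ for all $u\ne v$. The functional is minus the number of directed paths of length 2. It equals $-3$ for a cyclic tournament and $-1$ for a transitive one.
\end{proof}

\begin{remark}
The other hypotheses are needed as well. On three vertices, $m\equiv-1$ and $c\equiv1$ give the same values $-3$ and $-1$ in (a). So does $m\equiv 1$ in (b) with the function $f$ that is $-1$ on singletons and $0$ on all other sets, which is not submodular.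
\end{remark}

\section{Stability and the optimal tournaments}\label{sec:optimal}

We return to the cost. By Theorem~\ref{thm:main}, $\operatorname{LA}(G)$ is the minimum over all tournaments on $V$, and we call $T$ \emph{optimal} if $\operatorname{cost}(T)=\operatorname{LA}(G)$. Which tournaments are optimal, and how much does a cyclic triangle cost? For $m\equiv1$ and $g_v=d$, Lemmas~\ref{lem:average} and~\ref{lem:submod} give
\begin{equation}\label{eq:identity}
n\operatorname{cost}(T)=\sum_{w\in V}\operatorname{cost}(T_w)+\sum_{u\to w}\sigma(u,w),\qquad
\sigma(u,w)=2e(u,P)+2e(P,Q'),
\end{equation}
where $P$ and $Q'$ are the sets \eqref{eq:PQ} of the arc $u\to w$. An optimal tournament must make the error term vanish, and each of its pivots must again be optimal. To state the resulting criterion we need the linear orders in which repeated pivoting can end.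

An ordered partition $(V_1,\dots,V_k)$ of $V$ into nonempty parts is \emph{compatible} with a tournament $S$ if every arc of $S$ between different parts goes from the part of smaller index to the part of larger index. \emph{Quicksort} on $T$ is the following procedure. Start with $S=T$ and the partition with the single part $V$. While some part has at least two vertices, choose such a part $B$ and a pivot $w\in B$, replace $B$ by the nonempty sets among $B\cap N^-_S(w)$, $\{w\}$, $B\cap N^+_S(w)$, in this order, and replace $S$ by $S_w$. Each step increases the number of parts, so the procedure ends after at most $n-1$ steps. The final tournaments, over all choices of the parts and pivots, are the \emph{quicksort orders} of $T$.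

\begin{lemma}\label{lem:quick}
The quicksort orders of $T$ are exactly the transitive tournaments that arise from $T$ by a finite, possibly empty, sequence of pivots. In particular, a transitive tournament is its own quicksort order, and every quicksort order of $T_w$ is a quicksort order of $T$.
\end{lemma}

\begin{proof}
Let $(V_1,\dots,V_k)$ be compatible with $S$ and let $w\in V_i$. We claim that the pivot at $w$ reverses only arcs inside $V_i$. The parts before $V_i$ lie in $N^-_S(w)$ and the parts after $V_i$ lie in $N^+_S(w)$. Let $x\to y$ be a reversed arc, so $x\in N_S^+(w)$ and $y\in N_S^-(w)$, and let $x\in V_j$, $y\in V_l$. Then $j\ge i\ge l$, while compatibility gives $j\le l$. Hence $j=l=i$, as claimed.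

It follows that a step of quicksort preserves compatibility: arcs not inside $B$ are unchanged, and in $S_w$ the arcs between the new parts inside $B$ go forward. At the end all parts are singletons, so the final tournament is a linear order. Thus every quicksort order is transitive and arises from $T$ by pivots.

Conversely, let pivots at $w_1,\dots,w_r$ lead from $T$ to a transitive tournament $L$. Run quicksort alongside. If $w_j$ lies in a part with at least two vertices, the pivot at $w_j$ is a step of the procedure. If $\{w_j\}$ is a part, the pivot changes nothing by the claim, and we skip it. After $w_r$ the current tournament is $L$. We finish the procedure with arbitrary choices; by Lemma~\ref{lem:pivot}(iv) these pivots leave $L$ unchanged. So $L$ is a quicksort order of $T$.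
\end{proof}

A reversed arc joins two different new parts, so inside each part the current tournament always agrees with $T$. The procedure is therefore quicksort with all comparisons answered by $T$. The proof of Proposition~\ref{prop:reduce} proceeds by pivots, so the order $L$ in Theorem~\ref{thm:main} can be chosen among the quicksort orders of $T$.

For $C\subseteq V$ let $e(G[C])$ be the number of edges of $G$ inside $C$. The set $C$ is \emph{independent} in $G$ if $e(G[C])=0$.

\begin{theorem}\label{thm:optimal}
Let $G=(V,E)$ be a finite simple graph with $n$ vertices and let $T$ be a tournament on $V$.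
\begin{itemize}
\item[(a)] We have
\[
\operatorname{cost}(T)\ \ge\ \operatorname{LA}(G)+\frac2n\sum_Ce(G[C]),
\]
where $C$ runs over the vertex sets of the cyclic triangles of $T$. Equality occurs for the cyclic tournament on $G=K_3$.
\item[(b)] $T$ has minimum cost if and only if every cyclic triangle of $T$ is an independent set of $G$ and every quicksort order of $T$ is a linear arrangement of cost $\operatorname{LA}(G)$.
\item[(c)] If $G$ has no independent set of size 3, every minimum cost tournament arrangement of $G$ is linear. In general, even for connected $G$, there can be optimal tournaments that are not linear.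
\end{itemize}
\end{theorem}

\begin{proof}
(a) By \eqref{eq:PQ}, the sum $\sum_{u\to w}e(u,P)$ counts the triples $(u,w,x)$ with $u\to w\to x\to u$ and $ux\in E$. A cyclic triangle $C$ and an edge of $G$ inside $C$ determine exactly one such triple: $x$ and $u$ are the tail and the head of the arc on that edge, and $w$ is the third vertex. So the sum equals $\sum_Ce(G[C])$, and $\sum_{u\to w}\sigma(u,w)\ge2\sum_Ce(G[C])$. By Theorem~\ref{thm:main}, $\operatorname{cost}(T_w)\ge\operatorname{LA}(G)$ for every $w$. Now \eqref{eq:identity} gives $n\operatorname{cost}(T)\ge n\operatorname{LA}(G)+2\sum_Ce(G[C])$. For $G=K_3$ and cyclic $T$, formula \eqref{eq:Kn} gives $\operatorname{cost}(T)=6$ and $\operatorname{LA}(K_3)=4$, and $6=4+\frac23\cdot3$.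

(b) \emph{Necessity.} Let $T$ be optimal. By (a), $e(G[C])=0$ for every cyclic triangle $C$. By \eqref{eq:identity}, the average of the numbers $\operatorname{cost}(T_w)$ is at most $\operatorname{LA}(G)$, and each of them is at least $\operatorname{LA}(G)$. So every $T_w$ is optimal. By induction every tournament that arises from $T$ by a sequence of pivots is optimal, and this includes all quicksort orders.

\emph{Sufficiency.} Part (a) used only the term $e(u,P)$ of $\sigma(u,w)$. We now need the whole error term to vanish, and the term $e(P,Q')$ is not visibly tied to cyclic triangles. We claim that nevertheless $\sigma(u,w)=0$ for all arcs $u\to w$ if all cyclic triangles of $T$ are independent. For $x\in P$ the vertices $u$ and $x$ lie on the cyclic triangle $u\to w\to x\to u$, so $e(u,P)=0$. Let $x\in P$ and $y\in Q'$; then $u\to y\to w\to x\to u$. If $x\to y$, then $x\to y\to w\to x$ is a cyclic triangle. If $y\to x$, then $u\to y\to x\to u$ is one. In both cases $x$ and $y$ lie on a cyclic triangle, so $xy\notin E$. Hence $e(P,Q')=0$, and the claim holds.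

We prove by induction on $t(T)$ that a tournament $T$ with both properties in (b) is optimal. If $t(T)=0$, then $T$ is its own quicksort order by Lemma~\ref{lem:quick}, so it is optimal. Otherwise $Z=Z(T)\ne\emptyset$. By the claim, \eqref{eq:identity} holds without the error term, and canceling the pivots outside $Z$ by \eqref{eq:progress} gives
\[
|Z|\operatorname{cost}(T)=\sum_{w\in Z}\operatorname{cost}(T_w).
\]
Let $w\in Z$. The cyclic triangles of $T_w$ are independent by Lemma~\ref{lem:pivot}(iii), the quicksort orders of $T_w$ have cost $\operatorname{LA}(G)$ by Lemma~\ref{lem:quick}, and $t(T_w)<t(T)$. By induction $\operatorname{cost}(T_w)=\operatorname{LA}(G)$ for all $w\in Z$, so $\operatorname{cost}(T)=\operatorname{LA}(G)$.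

(c) If $G$ has no independent set of size 3, then by (b) an optimal $T$ has no cyclic triangle, so it is transitive. For the second statement, (b) says that the cyclic triangles must sit on independent sets, which suggests the leaves of a star. Let $G=K_{1,6}$ with center $z$, and split the leaves into sets $L^-$ and $L^+$ of three leaves each. Direct all arcs from $L^-$ to $z$, from $z$ to $L^+$ and from $L^-$ to $L^+$, and take arbitrary tournaments inside $L^-$ and inside $L^+$. We evaluate $c_w=e(N^-(w),N^+(w))$ in the first form of \eqref{eq:cost}. All edges of $G$ contain $z$, so $c_z=0$. For $w\in L^+$ we have $z\in N^-(w)$ and $N^+(w)\subseteq L^+$, so $c_w=|N^+(w)|$ is the out-degree of $w$ within $L^+$; these out-degrees add up to the number of arcs inside $L^+$, which is $3$. For $w\in L^-$ we have $z\in N^+(w)$ and $N^-(w)\subseteq L^-$, so $c_w$ is the in-degree of $w$ within $L^-$, and these add up to $3$. The cost is $6+3+3=12$. In a linear arrangement at most two leaves are at any given distance from $z$, so every linear arrangement costs at least $2(1+2+3)=12$. By Theorem~\ref{thm:main} no tournament costs less than $12$. Hence all the tournaments just described are optimal, including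 those that are cyclic on $L^+$.
\end{proof}

\begin{remark}
Neither condition in (b) implies the other. For the cyclic tournament on $K_3$ every quicksort order has the minimum cost $4$, but the tournament costs $6$. A transitive tournament of cost larger than $\operatorname{LA}(G)$, such as $T_4$ in Example~\ref{ex:four}, satisfies the first condition and not the second.
\end{remark}

\begin{remark}
The bound in (a) reflects only the first pivot. For $G=K_n$ it reads $\operatorname{cost}(T)-\operatorname{LA}(K_n)\ge 6t(T)/n$, while \eqref{eq:Kn} gives the exact value $2t(T)$. For $t(T)>0$ the two agree only when $n=3$.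
\end{remark}

\begin{thebibliography}{9}

\bibitem{prague}
\emph{Some Unexpected(ly) Open Problems},
\texttt{http://ovid.cs.depaul.edu/documents/prague.pdf}.

\end{thebibliography}
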